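
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Stability and absence of Hopf bifurcation\\ in a nonlocal eigenvalue problem for spikes}


\begin{abstract}
Let $w$ be the positive even homoclinic solution of $w''-w+w^p=0$ on the line. We study the
nonlocal, non-self-adjoint eigenvalue problem
\[
\phi''-\phi+p\,w^{p-1}\phi-\gamma(p-1)\frac{\int w^{p-1}\phi}{\int w^{p}}\,w^p=\lambda\phi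
\]
on even functions. It was conjectured that for $p>5$ stability is lost through a Hopf bifurcation at a
finite value $\gamma_h(p)>1$. We show that this is false for every $p>5$: for all
$p\ge 3$ and $\gamma>1$ every eigenvalue is real and negative, and the problem is stable. We also show
that for every $p>1$ the problem is stable exactly when $\gamma>1$, and we determine all eigenvalues
for $p\ge3$. The method rewrites the problem as a scalar equation
$F(\lambda)=1/\gamma$, where $F$ is the Cauchy transform of a real measure. The sign of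
this measure is read off from a two-term recursion for integrals of powers of $\operatorname{sech}$ against
generalized eigenfunctions; for $p\ge3$ the measure is nonnegative.
\end{abstract}

\section{The problem and the results}

\subsection{The question}

Let $p>1$ and let $w$ be the unique positive even solution on $\mathbb R$ of
\[
w''-w+w^p=0,\qquad w(y)\to0\ \text{ as }|y|\to\infty ,
\]
that is,
\begin{equation}\label{eq:w}
w(y)=\Bigl(\tfrac{p+1}{2}\,\operatorname{sech}^2\tfrac{(p-1)y}{2}\Bigr)^{1/(p-1)} .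
\end{equation}
For $\gamma\in\mathbb R$ we consider the eigenvalue problem
\begin{equation}\label{eq:nlep}
\phi''-\phi+p\,w^{p-1}\phi-\gamma(p-1)\,
\frac{\int_{\mathbb R}w^{p-1}\phi\,dy}{\int_{\mathbb R}w^{p}\,dy}\,w^p=\lambda\phi,
\qquad \phi\in H^2(\mathbb R)\ \text{even},\quad \lambda\in\mathbb C ,
\end{equation}
with $\phi$ possibly complex valued. The restriction to even functions is as in \cite{source}. (On odd functions
the integral vanishes, $\gamma$ plays no role, and $w'$ is always an eigenfunction with eigenvalue $0$.)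
Problem \eqref{eq:nlep} is called \emph{stable} if there is $c_1>0$ with $\operatorname{Re}\lambda<-c_1$
for every eigenvalue $\lambda$, and \emph{unstable} if some eigenvalue has $\operatorname{Re}\lambda>0$.

Write $L\phi=\phi''-\phi+pw^{p-1}\phi$ for the linearization of $w''-w+w^p$ at the spike $w$. For $\gamma=0$
the problem is $L\phi=\lambda\phi$, and $L$ has the positive eigenvalue
\[
\nu_0=\tfrac{(p-1)(p+3)}4 ,
\]
so the spike by itself is unstable. The nonlocal term is a rank-one feedback of strength $\gamma$.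
Since
\begin{equation}\label{eq:Lw}
Lw=w''-w+pw^p=(p-1)w^p ,
\end{equation}
at $\gamma=1$ the function $w$ is an eigenfunction with eigenvalue $0$. One therefore expects
the feedback to win for $\gamma$ slightly above $1$, and the question is what happens for larger $\gamma$.
If the weight $w^{p-1}$ in the integral were replaced by $w^p$, the operator would be
self-adjoint and nonincreasing in $\gamma$: all eigenvalues would be real, and stability once gained would
persist. As it stands, the operator is not self-adjoint, complex eigenvalues are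
conceivable, and a complex pair might cross the imaginary axis when $\gamma$ is large.

Two facts are known for $\gamma>1$. Problem \eqref{eq:nlep} is stable for every
$p>1$ if $1<\gamma\le\frac p{p-1}$, and this upper bound can be relaxed to some
$\gamma_0(p)>\frac{p}{p-1}$; and it is stable for $p=2$ and all $\gamma>1$. The following conjecture is posed
in \cite{source}.

\begin{quote}
\emph{Conjecture.} For $p>5$ there is a finite $\gamma_h(p)>1$ such that \eqref{eq:nlep} is stable for
$1<\gamma<\gamma_h(p)$ and becomes unstable for $\gamma>\gamma_h(p)$. At $\gamma=\gamma_h(p)$ there is a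
Hopf bifurcation: a pair of eigenvalues $\pm i\omega$, $\omega\ne0$, which crosses
into $\operatorname{Re}\lambda>0$ as $\gamma$ increases through $\gamma_h(p)$.
\end{quote}

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $p\ge3$ and $\gamma>1$. Every eigenvalue of \eqref{eq:nlep} is real and negative, and \eqref{eq:nlep}
is stable. In particular, for $p>5$ there is never an eigenvalue with $\operatorname{Re}\lambda\ge0$, and the
conjecture is false for every $p>5$.
\end{theorem}

\begin{theorem}\label{thm:allp}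
Let $p>1$. Problem \eqref{eq:nlep} is stable if and only if $\gamma>1$. For $\gamma\le1$ there is exactly
one eigenvalue with $\operatorname{Re}\lambda\ge0$, and it is real. For no $\gamma\in\mathbb R$ is there a
non-real eigenvalue with $\operatorname{Re}\lambda\ge0$.
\end{theorem}

\begin{theorem}\label{thm:class}
\begin{enumerate}
\item[(a)] For every $p>1$ and $\gamma\in\mathbb R$, no eigenvalue of \eqref{eq:nlep} lies in $(-\infty,-1]$.
\item[(b)] Let $p>3$. For $\gamma<\frac p{p-1}$ there is exactly one eigenvalue $\lambda(\gamma)$. It lies in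
$(-1,\infty)$, is algebraically simple, is strictly decreasing in $\gamma$, and $\lambda(1)=0$. For
$\gamma\ge\frac p{p-1}$ there is no eigenvalue.
\item[(c)] Let $p=3$. The only eigenvalue is $\lambda=3(1-\gamma)$ if $\gamma<\frac43$, and there is none if
$\gamma\ge\frac43$.
\end{enumerate}
\end{theorem}

For $p>3$ the picture is thus as simple as it could be. One real eigenvalue moves to the left as $\gamma$
grows, passes $0$ at $\gamma=1$, and disappears into the continuous spectrum at $-1$ when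
$\gamma=\frac p{p-1}$, the end of the range in the first known fact above. Nothing ever comes back.

\subsection{The idea, on the case \texorpdfstring{$p=3$}{p=3}}\label{sec:p3}

For $p=3$ we have $w=\sqrt2\operatorname{sech}y$, and differentiating twice gives
$Lw^2=3w^2$: the weight $w^{p-1}=w^2$ \emph{is} the ground state of $L$, with $\nu_0=3$. Also
$\int\operatorname{sech}^5=\frac34\int\operatorname{sech}^3$, so $\int w^5=\frac32\int w^3$. Multiply
\eqref{eq:nlep} by $w^2$ and integrate. Since $L$ is symmetric,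
\[
3\int w^2\phi-2\gamma\,\frac{\int w^2\phi}{\int w^3}\int w^5=\lambda\int w^2\phi,
\qquad\text{i.e.}\qquad \bigl(3-3\gamma-\lambda\bigr)\int w^2\phi=0 .
\]
Either $\lambda=3(1-\gamma)$, or $\int w^2\phi=0$. In the second case $L\phi=\lambda\phi$ with $\phi$ even and
orthogonal to $w^2$, and then $\lambda\le-1$, because the spectrum of $L$ on even functions is
$\{3\}\cup(-\infty,-1]$ and $3$ is simple (Proposition~\ref{prop:spec}). So every eigenvalue is real, and for
$\gamma>1$ it is negative.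

For other $p$ the weight $w^{p-1}$ is not an eigenfunction, so we expand both $w^{p-1}$ and $w^p$ in
generalized eigenfunctions of $L$. At each spectral value the problem sees only the \emph{product} of
the two expansion coefficients. If all these products are nonnegative, the problem behaves like a
self-adjoint one: the scalar function that encodes the eigenvalues has positive imaginary part in
the upper half-plane. For $p=3$ all products but one vanish. For $p>3$ we shall find that they are all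
positive, by a recursion that needs no explicit
formula for the eigenfunctions. Theorem~\ref{thm:main} follows at once. For $p<3$ some products are negative;
then we show that the imaginary part is still positive on the positive imaginary axis, and the minimum principle
carries this into the right half-plane (Theorem~\ref{thm:allp}).

Sections~\ref{sec:red}--\ref{sec:main} prove Theorem~\ref{thm:main}; Sections~\ref{sec:allp}
and~\ref{sec:class} prove the other two theorems and are not needed for the disproof.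

\section{Reduction to a scalar equation}\label{sec:red}

Set
\[
\nu=\frac{p+1}{p-1}>1,\qquad\text{so that}\qquad \nu-1=\frac2{p-1},\quad \nu+1=\frac{2p}{p-1},
\qquad p\ge3\iff\nu\le2 ,
\]
and rescale by $x=\frac{(p-1)y}2=\frac y{\nu-1}$. Put
\[
\psi_s(x)=\operatorname{sech}^sx,\qquad B(s)=\int_{\mathbb R}\psi_s\,dx\quad(s>0),\qquad
V=\nu(\nu+1)\operatorname{sech}^2x,\qquad A=\partial_x^2+V ,
\]
where $A$ acts on even functions; it is self-adjoint in even $L^2(\mathbb R)$ with domain the even
functions in $H^2(\mathbb R)$. By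
\eqref{eq:w}, $w^{p-1}=\frac{p+1}2\psi_2$, and $w^p$ is a constant multiple of $\psi_{\nu+1}$. Since
$(\nu-1)^2\,p\,\frac{p+1}2=\frac{2p(p+1)}{(p-1)^2}=\nu(\nu+1)$,
\begin{equation}\label{eq:LA}
(\nu-1)^2(L-\lambda)=A-\zeta,\qquad \zeta=(\nu-1)^2(1+\lambda).
\end{equation}
Let $L_e$ denote $L$ on even functions; by \eqref{eq:LA} its spectrum is that of $A$ in the variable
$\lambda$ instead of $\zeta$.

From $\psi_s''=s^2\psi_s-s(s+1)\psi_{s+2}$ we get the identity on which the whole paper rests: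
\begin{equation}\label{eq:ladder}
A\psi_s=s^2\psi_s+(\nu-s)(\nu+s+1)\psi_{s+2}.
\end{equation}
Integrating the formula for $\psi_s''$ also gives
\begin{equation}\label{eq:Brec}
B(s+2)=\tfrac{s}{s+1}B(s)\qquad(s>0).
\end{equation}
In particular $A\psi_\nu=\nu^2\psi_\nu$, and $\zeta=\nu^2$ corresponds to
$\lambda=\frac{\nu^2}{(\nu-1)^2}-1=\bigl(\frac{p+1}2\bigr)^2-1=\nu_0$. The eigenvalue is simple, since an even
solution of $\Psi''+V\Psi=\nu^2\Psi$ is determined by its value at $0$. Put $\Phi_0=\psi_\nu>0$.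

For $\lambda\notin\sigma(L_e)$ define
\begin{equation}\label{eq:F}
F(\lambda)=(p-1)\frac{\int w^{p-1}(L-\lambda)^{-1}w^p\,dy}{\int w^p\,dy}
=\frac{2\nu}{B(\nu+1)}\int_{\mathbb R}\psi_2\,(A-\zeta)^{-1}\psi_{\nu+1}\,dx ;
\end{equation}
the constant is $(p-1)\frac{p+1}2(\nu-1)^2=2\nu$. We shall see after Proposition~\ref{prop:spec} that
$0\notin\sigma(L_e)$. By \eqref{eq:Lw}, $L^{-1}w^p=\frac{w}{p-1}$, hence
\begin{equation}\label{eq:F0}
F(0)=1 .
\end{equation}

\begin{lemma}\label{lem:red}
Let $\gamma\in\mathbb R\setminus\{0\}$.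
\begin{enumerate}
\item[(a)] If $\lambda\notin\sigma(L_e)$, then $\lambda$ is an eigenvalue of \eqref{eq:nlep} if and only if
$\gamma F(\lambda)=1$, and then its eigenspace is spanned by $(L-\lambda)^{-1}w^p$.
\item[(b)] $\nu_0$ is not an eigenvalue of \eqref{eq:nlep}.
\end{enumerate}
\end{lemma}

\begin{proof}
The equation reads $(L-\lambda)\phi=c\,w^p$ with $c=\gamma(p-1)\int w^{p-1}\phi\big/\!\int w^p$.

(a) Let $\phi\ne0$ be a solution. Then $c\ne0$, because $\lambda$ is not an eigenvalue of $L_e$, and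
$\phi=c(L-\lambda)^{-1}w^p$; inserting this in the definition of
$c$ gives $c=c\,\gamma F(\lambda)$. Conversely, if $\gamma F(\lambda)=1$, then $\phi=(L-\lambda)^{-1}w^p$ has
$c=\gamma F(\lambda)=1$ and is an eigenfunction.

(b) Let $\phi\ne0$ be a solution with $\lambda=\nu_0$. Pairing with $\Phi_0$ gives $0=c\int w^p\Phi_0$, so $c=0$,
and $\phi$ is a nonzero multiple of $\Phi_0>0$. Then $\int w^{p-1}\phi\ne0$, and since $\gamma\neq0$ this means
$c\ne0$, a contradiction.
\end{proof}

Everything now depends on $F$. To understand it we diagonalize $A$, and for this we need the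
pairings of $\psi_2$ and $\psi_{\nu+1}$ with the generalized eigenfunctions of $A$.

\section{Moments against generalized eigenfunctions}\label{sec:moments}

For $E\in\mathbb R$ let $\Psi(\cdot,E)$ be the (even, real) solution of
\[
\Psi''+V\Psi=E\Psi,\qquad \Psi(0)=1,\quad\Psi'(0)=0 .
\]
Call $E$ \emph{admissible} if $E\le0$ or if $E>0$ is an eigenvalue of $A$. In the latter case
$\Psi(\cdot,E)$ is an eigenfunction, because an even eigenfunction cannot vanish at $0$.

\begin{lemma}\label{lem:bound}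
If $E$ is admissible, then $|\Psi(x,E)|\le C(1+|x|)$ and $\Psi'(\cdot,E)$ is bounded. The constant
$C$ can be chosen independent of $E\le0$.
\end{lemma}

\begin{proof}
If $E>0$ is an eigenvalue, then $\Psi\in H^2(\mathbb R)$, so $\Psi$ and $\Psi'$ are bounded. Let
$E=-\kappa^2\le0$, $\kappa\ge0$. For $x\ge0$,
\[
\Psi(x)=\cos\kappa x-\int_0^x\frac{\sin\kappa(x-t)}\kappa\,V(t)\Psi(t)\,dt ,
\]
with kernel $x-t$ if $\kappa=0$. The kernel is at most $x-t\le1+x$ in absolute value, so $g=|\Psi|/(1+x)$ satisfies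
$g(x)\le1+\int_0^x(1+t)V(t)g(t)\,dt$, and Gronwall's inequality gives
$g\le\exp\int_0^\infty(1+t)V(t)\,dt$. Differentiating the integral equation,
$|\Psi'(x)|\le\kappa+\int_0^\infty V|\Psi|\,dt<\infty$.
\end{proof}

For admissible $E$ and $s>0$ the moment
\[
M_E(s)=\int_{\mathbb R}\psi_s\,\Psi(\cdot,E)\,dx
\]
therefore converges absolutely. The next lemma determines the signs we need for $E\le0$. The function $\psi_s$
concentrates at $x=0$ as $s\to\infty$, so $M_E(s)$ is positive for large $s$; identity \eqref{eq:ladder} lets us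
come down from large $s$ in steps of $2$, and only the factor $s-\nu$ can change the sign. Let
\[
K=\#\{k\ge1:\ 2k<\nu\},\qquad\text{so that } K=0\iff\nu\le2 .
\]

\begin{lemma}\label{lem:moments}
Let $E$ be admissible.
\begin{enumerate}
\item[(a)] $(s^2-E)\,M_E(s)=(s-\nu)(s+\nu+1)\,M_E(s+2)$ for all $s>0$.
\item[(b)] $M_E(s)/B(s)\to1$ as $s\to\infty$.
\item[(c)] If $E\le0$, then $M_E(s)>0$ for all $s>\nu$. Moreover $M_E(2)=0$ if $\nu$ is an even
integer, and otherwise $M_E(2)$ has the sign $(-1)^K$.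
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Integrate by parts in $\int\psi_s\,(A\Psi)=\int(A\psi_s)\,\Psi$; the boundary terms
$\psi_s\Psi'-\psi_s'\Psi$ tend to $0$ by Lemma~\ref{lem:bound}. The left side is $E\,M_E(s)$, and by
\eqref{eq:ladder} the right side is $s^2M_E(s)+(\nu-s)(\nu+s+1)M_E(s+2)$.

(b) Let $\delta>0$. As $|\Psi-1|\le(C+1)(1+|x|)$,
\[
\Bigl|\frac{M_E(s)}{B(s)}-1\Bigr|\le\sup_{|x|\le\delta}|\Psi(x,E)-1|
+\frac{C+1}{B(s)}\int_{|x|>\delta}(1+|x|)\psi_s\,dx .
\]
For $s>1$ the last integral is at most $\operatorname{sech}^{s-1}(\delta)\int_{\mathbb R}(1+|x|)\psi_1$, while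
$B(s)\ge\int_{|x|\le\delta/2}\psi_s\ge\delta\operatorname{sech}^s(\delta/2)$. Since
$\operatorname{sech}\delta<\operatorname{sech}(\delta/2)$, the second term tends to $0$ as $s\to\infty$. Now let
$\delta\downarrow0$; $\Psi$ is continuous with $\Psi(0,E)=1$.

(c) Let $E\le0$, so $s^2-E>0$ for $s>0$. If $s>\nu$, then by (a) $M_E(s)$ is a positive multiple of
$M_E(s+2)$, hence of $M_E(s+2n)$ for every $n$, which is positive for large $n$ by (b). Next choose an integer
$n\ge0$ with $2+2n>\nu$ and iterate (a):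
\[
M_E(2)=M_E(2+2n)\prod_{k=1}^{n}\frac{(2k-\nu)(2k+\nu+1)}{4k^2-E} .
\]
Here $M_E(2+2n)>0$, and every integer $k\ge1$ with $2k\le\nu$ occurs in the product. A factor vanishes exactly when
$\nu=2k$. If $\nu$ is not an even integer, the number of negative factors is $K$.
\end{proof}

The same recursion yields the positive spectrum.

\begin{proposition}\label{prop:spec}
On even functions,
\[
\sigma(A)=(-\infty,0]\cup\{\mu_k^2:\ 0\le k\le K\},\qquad \mu_k=\nu-2k>0 .
\]
For $0\le k\le K$ there are real numbers $c_0,\dots,c_k$ (depending on $k$), with $c_k\ne0$, such that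
\begin{equation}\label{eq:Psik}
\Psi(\cdot,\mu_k^2)=\sum_{j=0}^kc_j\,\psi_{\mu_j} .
\end{equation}
\end{proposition}

\begin{proof}
Since $V\to0$ at infinity, the essential spectrum is $(-\infty,0]$ (Weyl), and the rest of the spectrum consists
of positive eigenvalues.

Let $E=\mu^2$, $\mu>0$, be an eigenvalue. Lemma~\ref{lem:moments}(a) at $s=\mu$ gives
$0=(\mu-\nu)(\mu+\nu+1)M_E(\mu+2)$. If $\mu\ne\nu$, then $M_E(\mu+2)=0$. Iterating (a) from $s=\mu+2$ (where
$s^2-\mu^2>0$) expresses $M_E(\mu+2)$ as $M_E(\mu+2+2n)$ times a positive multiple of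
$\prod_{j=1}^{n}(\mu+2j-\nu)$, and $M_E(\mu+2+2n)\ne0$ for large $n$ by Lemma~\ref{lem:moments}(b). So
$\mu+2j-\nu=0$ for some $j\ge1$. In all cases $\mu=\nu-2k$ with an integer $k\ge0$, and $\mu>0$ means $k\le K$.

Conversely, $\mu_j+2=\mu_{j-1}$, so \eqref{eq:ladder} reads
$A\psi_{\mu_j}=\mu_j^2\psi_{\mu_j}+(\nu-\mu_j)(\nu+\mu_j+1)\psi_{\mu_{j-1}}$, where the last term is
absent for $j=0$. Thus
$A$ maps the span of $\psi_{\mu_0},\dots,\psi_{\mu_k}$ into itself and is triangular there, with distinct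
diagonal entries $\mu_0^2>\dots>\mu_k^2>0$. Hence $\mu_k^2$ is an eigenvalue with a real eigenvector in this
span, and its component along $\psi_{\mu_k}$ is nonzero, as otherwise it would lie in the smaller span, where
$A$ has only the eigenvalues $\mu_0^2,\dots,\mu_{k-1}^2$. Its value at $0$ is not zero, and normalizing this value
to $1$ gives \eqref{eq:Psik}.
\end{proof}

In particular, $\sigma(A)$ is exactly the set of admissible $E$.

In the variable $\lambda$, a point $E$ of $\sigma(A)$ corresponds to $\lambda=e/(\nu-1)^2$ with $e=E-(\nu-1)^2$. At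
the eigenvalues
\begin{equation}\label{eq:ek}
e_0=2\nu-1>0,\qquad e_k=\mu_k^2-(\nu-1)^2=-(2k-1)(2\nu-2k-1)<0\quad(1\le k\le K),
\end{equation}
and $E\le0$ corresponds to $\lambda\le-1$. Therefore
\begin{equation}\label{eq:gap}
\sigma(L_e)\subset\{\nu_0\}\cup(-\infty,-d]\quad\text{for some }d\in(0,1],\qquad
\sigma(L_e)=\{\nu_0\}\cup(-\infty,-1]\ \text{ if }\nu\le2 .
\end{equation}
In particular $0\notin\sigma(L_e)$, as promised.

\section{\texorpdfstring{$F$}{F} as a Cauchy transform}

We recall the eigenfunction expansion. Even functions on $\mathbb R$ correspond to functions on $(0,\infty)$, and $A$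
to the self-adjoint operator $\partial_x^2+V$ in $L^2(0,\infty)$ with $u'(0)=0$; as $V$ is bounded, the
endpoint $\infty$ is of limit-point type. By the Weyl--Titchmarsh theorem \cite[Ch.~9, \S3]{CL} there is a positive
Borel measure $\rho$ on $\mathbb R$ such that the map
\[
f\mapsto\hat f(E)=\int_0^\infty f\,\Psi(\cdot,E)\,dx ,
\]
defined for compactly supported $f\in L^2(0,\infty)$, extends to a unitary map
$L^2(0,\infty)\to L^2(\mathbb R,\rho)$ that takes $A$ to multiplication by $E$. Hence $\rho$ is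
supported on $\sigma(A)$.

\emph{Transform of $\psi_s$, $s>0$.} Let $f_b=\psi_s1_{(0,b)}$. As $b\to\infty$, $f_b\to\psi_s$ in $L^2(0,\infty)$,
so $\hat f_b\to\hat\psi_s$ in $L^2(\rho)$, and along a subsequence $\rho$-a.e. On the other hand
$\hat f_b(E)\to\frac12M_E(s)$ for every $E\in\sigma(A)$, by absolute convergence. So
$\hat\psi_s(E)=\frac12M_E(s)$ for $\rho$-a.e.\ $E$.

\emph{Atoms.} Let $E_0=\mu_k^2$. The transform of $\Psi(\cdot,E_0)$ is annihilated by multiplication by $E-E_0$, so it
vanishes $\rho$-a.e.\ off $E_0$. It is not zero in $L^2(\rho)$, so $\rho(\{E_0\})>0$. By the same truncation argument,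
now at the atom $E_0$, its value there is $\int_0^\infty\Psi(\cdot,E_0)^2$. Parseval's identity gives
\begin{equation}\label{eq:atomrho}
\rho(\{\mu_k^2\})=\Bigl(\int_0^\infty\Psi(\cdot,\mu_k^2)^2\,dx\Bigr)^{-1}=\frac2{N_k},\qquad
N_k=\int_{\mathbb R}\Psi(\cdot,\mu_k^2)^2\,dx .
\end{equation}

For $s,s'>0$ and $\zeta\notin\sigma(A)$, Parseval's identity on the half-line therefore gives
\begin{equation}\label{eq:pairing}
\int_{\mathbb R}\psi_s\,(A-\zeta)^{-1}\psi_{s'}\,dx=\frac12\int\frac{M_E(s)M_E(s')}{E-\zeta}\,d\rho(E),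
\qquad \int_{\mathbb R}\psi_s\psi_{s'}\,dx=\frac12\int M_E(s)M_E(s')\,d\rho(E).
\end{equation}
With $s=2$, $s'=\nu+1$ in \eqref{eq:F} we obtain the representation we want. Let $\Sigma$ be the
signed measure
\begin{equation}\label{eq:Sigma}
d\Sigma(E)=\frac{\nu}{B(\nu+1)}\,M_E(2)\,M_E(\nu+1)\,d\rho(E),
\end{equation}
which is finite because both moments are in $L^2(\rho)$.
Then
\begin{equation}\label{eq:Cauchy}
F(\lambda)=\int\frac{d\Sigma(E)}{E-\zeta},\qquad\zeta=(\nu-1)^2(1+\lambda)\notin\sigma(A),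
\end{equation}
and by \eqref{eq:Brec}
\begin{equation}\label{eq:mass}
\Sigma(\mathbb R)=\frac{2\nu}{B(\nu+1)}\int_{\mathbb R}\psi_2\psi_{\nu+1}\,dx
=2\nu\,\frac{B(\nu+3)}{B(\nu+1)}=\frac{2\nu(\nu+1)}{\nu+2}.
\end{equation}
The measure $\Sigma$ consists of atoms $A_k=\Sigma(\{\mu_k^2\})$, $0\le k\le K$, and the part
$\Sigma_-=\Sigma|_{(-\infty,0]}$. We know the following about its sign.
\begin{itemize}
\item $A_0>0$, since $\Psi(\cdot,\nu^2)=\psi_\nu>0$ makes both moments positive.
\item $(-1)^K\Sigma_-\ge0$, and $\Sigma_-=0$ if $\nu$ is an even integer. Indeed, by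
Lemma~\ref{lem:moments}(c), for $E\le0$ we have $M_E(\nu+1)>0$, and the sign of $M_E(2)$ does not
depend on $E$.
\end{itemize}

\section{Proof of Theorem \ref{thm:main}}\label{sec:main}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Let $p\ge3$, i.e.\ $1<\nu\le2$. Then $K=0$, and this is the only way in which $p\ge3$ enters. The support of $\Sigma$
lies in $(-\infty,0]\cup\{\nu^2\}$, $A_0>0$ and $\Sigma_-\ge0$. So \emph{$\Sigma$ is a nonnegative, nonzero measure}.

\emph{Reality.} For non-real $\lambda$, \eqref{eq:Cauchy} gives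
\begin{equation}\label{eq:Nev}
\operatorname{Im}F(\lambda)=(\nu-1)^2\operatorname{Im}\lambda\int\frac{d\Sigma(E)}{|E-\zeta|^2} ,
\end{equation}
and the integral is positive. So $\operatorname{Im}F(\lambda)$ has the sign of $\operatorname{Im}\lambda$,
$F(\lambda)=1/\gamma$ is impossible, and by Lemma~\ref{lem:red}(a) every eigenvalue is real.

\emph{Location.} By \eqref{eq:gap}, $\sigma(L_e)=\{\nu_0\}\cup(-\infty,-1]$. On $(-1,\infty)\setminus\{\nu_0\}$,
\begin{equation}\label{eq:Fprime}
F'(\lambda)=(\nu-1)^2\int\frac{d\Sigma(E)}{(E-\zeta)^2}>0 .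
\end{equation}
On $(\nu_0,\infty)$ we have $\zeta>\nu^2$, so $E-\zeta<0$ on $\operatorname{supp}\Sigma$ and
$F<0<1/\gamma$. On $(-1,\nu_0)$ the function $F$ is strictly increasing with $F(0)=1$. Here $\gamma>1$
enters: the equation $F(\lambda)=1/\gamma<1$ has at most one root $\lambda(\gamma)$ in $(-1,\nu_0)$, and a root
can lie only in $(-1,0)$. By Lemma~\ref{lem:red}(b), $\nu_0$ is not an eigenvalue. The remaining real numbers are
$\le-1$.

Hence every eigenvalue is real, and it is either $\le-1$ or equal to $\lambda(\gamma)\in(-1,0)$ if that root exists.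
So \eqref{eq:nlep} is stable, with $c_1=\frac12\min(1,|\lambda(\gamma)|)$, or $c_1=\frac12$ if there is no
root.

Let now $p>5$. For every $\gamma>1$ no eigenvalue has $\operatorname{Re}\lambda\ge0$. There is no finite
$\gamma_h(p)$ beyond which \eqref{eq:nlep} is unstable, and no pair $\pm i\omega$ ever occurs: the
conjecture is false.
\end{proof}

\section{All exponents: proof of Theorem \ref{thm:allp}}\label{sec:allp}

For $p<3$, i.e.\ $\nu>2$, formula \eqref{eq:Nev} still holds, but the measure $\Sigma$ is no longer nonnegative; we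
shall see that $A_1<0$. So \eqref{eq:Nev} does not determine the sign of $\operatorname{Im}F$ at an arbitrary point.
We therefore aim only at the closed right half-plane and, by the minimum principle, only at the imaginary axis.
There, for $\omega>0$,
\begin{equation}\label{eq:h}
\operatorname{Im}F(i\omega)=Y\int\frac{d\Sigma(E)}{e^2+Y^2},\qquad e=E-(\nu-1)^2,\quad Y=(\nu-1)^2\omega ,
\end{equation}
so the weight depends only on $|e|$ and decreases with it. Since $|e_k|=(\nu-1)^2-\mu_k^2$ for $k\ge1$,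
\begin{equation}\label{eq:order}
|e_1|<|e_2|<\dots<|e_K|<(\nu-1)^2,\qquad\text{and}\qquad |e|\ge(\nu-1)^2\ \text{ for }E\le0 .
\end{equation}
If the atoms alternate in sign with
decreasing size, an Abel summation will do. The one obstacle is that the large positive atom
$A_0$ sits at $e_0=2\nu-1$, farther from $0$ than $e_1=-(2\nu-3)$; we must discount it by a
factor $b$ and check that what remains still beats the negative contributions. For this we need the atoms.

\subsection{The atoms}

Write $M_k(s)=M_{\mu_k^2}(s)$ and $(a)_k=a(a+1)\cdots(a+k-1)$. Recall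
\begin{equation}\label{eq:BGamma}
B(s)=\sqrt\pi\,\frac{\Gamma(s/2)}{\Gamma((s+1)/2)},\qquad
B(s)\sim\sqrt{2\pi/s}\ (s\to\infty),\qquad sB(s)\to2\ (s\downarrow0).
\end{equation}

\begin{lemma}\label{lem:Mk}
For $0\le k\le K$, the integral $M_k(s)$ converges for $s>-\mu_k$ and
\begin{equation}\label{eq:Mk}
M_k(s)=\sqrt\pi\;\frac{\bigl(\frac{s-\nu}2\bigr)_k\,\Gamma\bigl(\frac{s+\mu_k}2\bigr)}
{\Gamma\bigl(\frac{s+\nu+1}2\bigr)} .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:Psik}, $M_k(s)=\sum_{j\le k}c_jB(s+\mu_j)$, which converges and is analytic for $s>-\mu_k$. Let $R(s)$ be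
the right side of \eqref{eq:Mk}. Since $(a)_k/(a+1)_k=a/(a+k)$ and $\frac{s-\nu}2+k=\frac{s-\mu_k}2$, for $s>\nu$
\[
\frac{R(s)}{R(s+2)}=\frac{s-\nu}{s-\mu_k}\cdot\frac2{s+\mu_k}\cdot\frac{s+\nu+1}2
=\frac{(s-\nu)(s+\nu+1)}{s^2-\mu_k^2} ,
\]
which is the recursion of Lemma~\ref{lem:moments}(a). For $s>\nu$ we have $R\ne0$, so
$M_k(s)/R(s)=M_k(s+2n)/R(s+2n)$ for all $n$. As $s\to\infty$,
$R(s)\sim\sqrt\pi(s/2)^{k}(s/2)^{(\mu_k-\nu-1)/2}=\sqrt{2\pi/s}$, and $M_k(s)\sim B(s)\sim\sqrt{2\pi/s}$ by
Lemma~\ref{lem:moments}(b). Hence $M_k=R$ for $s>\nu$, and by analyticity for $s>-\mu_k$.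
\end{proof}

\begin{lemma}\label{lem:Nk}
For $0\le k\le K$,
\[
N_k=\frac{\pi\,k!\;\Gamma(\nu-k+1)}{(\nu-2k)\,\Gamma(\nu-k+\frac12)\,\Gamma(k+\frac12)} .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:Psik}, $N_k=\int\Psi(\cdot,\mu_k^2)\sum_jc_j\psi_{\mu_j}=\sum_{j\le k}c_jM_k(\mu_j)$. For $j<k$,
\eqref{eq:Mk} contains the factor $(-j)_k=0$ (this is orthogonality to the eigenfunctions with larger eigenvalue).
So $N_k=c_kM_k(\mu_k)$, and by \eqref{eq:Mk}
\[
M_k(\mu_k)=\sqrt\pi\,\frac{(-k)_k\,\Gamma(\nu-2k)}{\Gamma(\nu-k+\frac12)}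
=\sqrt\pi\,(-1)^kk!\,\frac{\Gamma(\nu-2k)}{\Gamma(\nu-k+\frac12)} .
\]
The coefficient $c_k$ is read off from the singularity of $M_k$ at $s=-\mu_k$. In
$M_k(s)=\sum_jc_jB(s+\mu_j)$ only the term $j=k$ is unbounded as $s\downarrow-\mu_k$, so by
\eqref{eq:BGamma} $c_k=\lim_{s\downarrow-\mu_k}\frac{s+\mu_k}2M_k(s)$. In \eqref{eq:Mk},
$\frac{s+\mu_k}2\Gamma(\frac{s+\mu_k}2)\to\Gamma(1)=1$, $\frac{-\mu_k-\nu}2=k-\nu$ and
$\frac{-\mu_k+\nu+1}2=k+\frac12$, so
\[
c_k=\sqrt\pi\,\frac{(k-\nu)_k}{\Gamma(k+\frac12)}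
=\sqrt\pi\,(-1)^k\,\frac{\Gamma(\nu-k+1)}{\Gamma(\nu-2k+1)\,\Gamma(k+\frac12)} ,
\]
because $(k-\nu)_k=(-1)^k(\nu-k)(\nu-k-1)\cdots(\nu-2k+1)$. Multiply, using
$\Gamma(\nu-2k+1)=(\nu-2k)\Gamma(\nu-2k)$.
\end{proof}

By \eqref{eq:Sigma} and \eqref{eq:atomrho},
$A_k=\frac{2\nu}{B(\nu+1)}\,\frac{M_k(2)M_k(\nu+1)}{N_k}$. In \eqref{eq:Mk} at $s=2$ the $k$-dependent factors are
\[
\bigl(1-\tfrac\nu2\bigr)_k\,\Gamma\bigl(1+\tfrac\nu2-k\bigr)
=(-1)^k\,\frac{\Gamma(\frac\nu2)}{\Gamma(\frac\nu2-k)}\,\Gamma\bigl(1+\tfrac\nu2-k\bigr)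
=(-1)^k\bigl(\tfrac\nu2-k\bigr)\Gamma\bigl(\tfrac\nu2\bigr),
\]
and at $s=\nu+1$ they are $(\frac12)_k\,\Gamma(\nu-k+\frac12)$ with
$(\frac12)_k=\Gamma(k+\frac12)/\sqrt\pi$. Together with Lemma~\ref{lem:Nk},
\begin{equation}\label{eq:Ak}
A_k=C_\nu\,(-1)^k\,\frac{(\nu-2k)^2\,\Gamma(\nu-k+\frac12)^2\,\Gamma(k+\frac12)^2}{k!\;\Gamma(\nu-k+1)} ,
\qquad C_\nu>0\ \text{independent of }k .
\end{equation}
The atoms alternate in sign.

\subsection{The imaginary axis}

\begin{proposition}\label{prop:axis}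
For every $p>1$ and $\omega>0$, $\operatorname{Im}F(i\omega)>0$.
\end{proposition}

\begin{proof}
For $\nu\le2$ this was shown after \eqref{eq:Nev}. Let $\nu>2$, so $K\ge1$. We first collect three facts. Put
\[
b=\frac{e_1^2}{e_0^2}=\Bigl(\frac{2\nu-3}{2\nu-1}\Bigr)^2\in\bigl(\tfrac19,1\bigr).
\]

\emph{(i) $|A_{k+1}|<|A_k|$ for $0\le k<K$.} By \eqref{eq:Ak}, with $m=\nu-k$,
\begin{equation}\label{eq:ratio}
\frac{|A_{k+1}|}{|A_k|}=\Bigl(\frac{\nu-2k-2}{\nu-2k}\Bigr)^2\cdot\frac{(k+\frac12)^2}{k+1}\cdot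
\frac{m}{(m-\frac12)^2} .
\end{equation}
The first factor is less than $1$. The second is $k+\frac1{4(k+1)}<k+1$. For the third,
$m(m-1)<(m-\frac12)^2$ gives $\frac m{(m-1/2)^2}<\frac1{m-1}$, and $k+1\le K$ means $\nu>2k+2$, i.e.\ $m-1>k+1$. So the
product is less than $1$.

\emph{(ii) $|A_1|<bA_0$.} By \eqref{eq:ratio} with $k=0$, $\frac{|A_1|}{A_0}=\frac{(\nu-2)^2}{\nu(2\nu-1)^2}$. Since
$2\nu-3>2(\nu-2)$,
\[
\frac{|A_1|}{bA_0}=\frac{(\nu-2)^2}{\nu(2\nu-3)^2}<\frac1{4\nu}<1 .
\]

\emph{(iii) $\Sigma(\mathbb R)>(1-b)A_0$.} Since $\Psi(\cdot,\nu^2)=\psi_\nu$,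
$A_0=2\nu\,\frac{B(\nu+2)B(2\nu+1)}{B(\nu+1)B(2\nu)}$. By the Cauchy--Schwarz inequality $B(t+1)^2\le B(t)B(t+2)$,
so \eqref{eq:Brec} gives $\bigl(\frac{B(t)}{B(t+1)}\bigr)^2\ge\frac{B(t)}{B(t+2)}=\frac{t+1}t$. With
\eqref{eq:mass},
\[
\frac{\Sigma(\mathbb R)}{A_0}=\frac{\nu+1}{\nu+2}\cdot\frac{B(\nu+1)}{B(\nu+2)}\cdot\frac{B(2\nu)}{B(2\nu+1)}
\ge\frac{\nu+1}{\nu+2}\sqrt{\frac{\nu+2}{\nu+1}\cdot\frac{2\nu+1}{2\nu}}
=\sqrt{1-\frac{\nu-1}{2\nu(\nu+2)}}>\sqrt{\tfrac78} ,
\]
the last step because $8(\nu-1)<2\nu(\nu+2)$, i.e.\ $2\nu^2-4\nu+8>0$. And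
$1-b<\frac89<\sqrt{7/8}$, since $64\cdot8<7\cdot81$.

\emph{Conclusion.} Let $f(e)=1/(e^2+Y^2)$. By \eqref{eq:h} we must show that
\[
h=\int f\,d\Sigma=A_0f(e_0)+\sum_{k=1}^KA_kf(e_k)+\int f\,d\Sigma_->0 .
\]
As $e_1^2<e_0^2$, $\frac{f(e_0)}{f(e_1)}=\frac{e_1^2+Y^2}{e_0^2+Y^2}\ge b$; this is the discount on $A_0$. Let
$S_j=bA_0+\sum_{k=1}^jA_k$. By (ii), $S_1>0$. For $j\ge2$, $S_j-S_1=A_2+\dots+A_j$ is, by (i), a partial sum of an
alternating sequence of decreasing size with first term $A_2>0$, hence nonnegative. So $S_j>0$ for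
$1\le j\le K$. Abel summation gives
\[
h\ \ge\ bA_0f(e_1)+\sum_{k=1}^KA_kf(e_k)+\int f\,d\Sigma_-
=\sum_{j=1}^{K-1}S_j\bigl(f(e_j)-f(e_{j+1})\bigr)+S_Kf(e_K)+\int f\,d\Sigma_- ,
\]
where $f(e_1)>\dots>f(e_K)\ge f(e)$ on $\operatorname{supp}\Sigma_-$ by \eqref{eq:order}.
The measure $\Sigma_-$ has one sign. If $\Sigma_-\ge0$, then $h\ge S_Kf(e_K)>0$ because all the
other terms are nonnegative. If $\Sigma_-\le0$, then
$\int f\,d\Sigma_-\ge f(e_K)\Sigma_-(\mathbb R)$, and
\[
S_K+\Sigma_-(\mathbb R)=\Sigma(\mathbb R)-(1-b)A_0>0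
\]
by (iii), so again $h>0$.
\end{proof}

\subsection{The right half-plane}

By \eqref{eq:gap} and \eqref{eq:Cauchy}, $F$ is analytic on $\mathbb C\setminus(\{\nu_0\}\cup(-\infty,-d])$, satisfies
$F(\bar\lambda)=\overline{F(\lambda)}$, and
\begin{equation}\label{eq:decay}
|F(\lambda)|\le\frac{|\Sigma|(\mathbb R)}{(\nu-1)^2\operatorname{dist}(\lambda,\sigma(L_e))} .
\end{equation}
Near $\nu_0$,
\begin{equation}\label{eq:pole}
F(\lambda)=\frac a{\nu_0-\lambda}+(\text{analytic, real on }\mathbb R),\qquad a=\frac{A_0}{(\nu-1)^2}>0 .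
\end{equation}

Let $Q=\{\operatorname{Re}\lambda>0,\ \operatorname{Im}\lambda>0\}$. The function $\operatorname{Im}F$ is harmonic in
$Q$. Its boundary values are $0$ on $[0,\infty)\setminus\{\nu_0\}$, positive on $i(0,\infty)$ by
Proposition~\ref{prop:axis}, and $0$ at infinity by \eqref{eq:decay}. At $\nu_0$ its lower limit is at least $0$, by
\eqref{eq:pole} and $\operatorname{Im}\frac a{\nu_0-\lambda}=\frac{a\operatorname{Im}\lambda}{|\nu_0-\lambda|^2}>0$ in
$Q$. By the minimum principle $\operatorname{Im}F\ge0$ in $Q$, and since $\operatorname{Im}F$ is not identically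
$0$,
\begin{equation}\label{eq:Qpos}
\operatorname{Im}F>0\quad\text{in }Q .
\end{equation}
This has two consequences.
\begin{itemize}
\item For real $\gamma\ne0$ the equation $F(\lambda)=1/\gamma$ has no non-real solution with
$\operatorname{Re}\lambda\ge0$, by \eqref{eq:Qpos}, Proposition~\ref{prop:axis} and conjugation.
\item On $(0,\nu_0)$ and $(\nu_0,\infty)$ we have
$F'(\lambda)=\lim_{\varepsilon\downarrow0}\operatorname{Im}F(\lambda+i\varepsilon)/\varepsilon\ge0$. As $F$ is
analytic and not constant, it is strictly increasing on $[0,\nu_0)$, from $F(0)=1$ to $+\infty$, and on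
$(\nu_0,\infty)$, from $-\infty$ to $0$ (by \eqref{eq:pole} and \eqref{eq:decay}).
\end{itemize}

\begin{proof}[Proof of Theorem \ref{thm:allp}]
In $\operatorname{Re}\lambda\ge0$ the only point of $\sigma(L_e)$ is $\nu_0$, and by Lemma~\ref{lem:red} the
eigenvalues there are, for $\gamma\ne0$, the roots of $F=1/\gamma$. These are real. For $\gamma>1$ we have
$0<1/\gamma<1$ and there is no root. For $0<\gamma\le1$ there is exactly one, in $[0,\nu_0)$. For $\gamma<0$
there is exactly one, in $(\nu_0,\infty)$. For $\gamma=0$ the operator is $L_e$ and the only such eigenvalue is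
$\nu_0$. In particular \eqref{eq:nlep} is not stable for $\gamma\le1$.

Let $\gamma>1$. In $\{\operatorname{Re}\lambda\ge-d/2\}$ the roots of $F=1/\gamma$ form a bounded set by
\eqref{eq:decay}. They are isolated, and they do not accumulate at the pole $\nu_0$, so they are
finite in number, and all have $\operatorname{Re}\lambda<0$. Every other eigenvalue has
$\operatorname{Re}\lambda<-d/2$, because $\nu_0$ is not an eigenvalue. So some $c_1>0$ works, and \eqref{eq:nlep} is
stable.
\end{proof}

\section{All eigenvalues for \texorpdfstring{$p\ge3$}{p>=3}: proof of Theorem \ref{thm:class}}\label{sec:class}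

\subsection{Part (a): nothing in \texorpdfstring{$(-\infty,-1]$}{(-infinity,-1]}}

On $(-\infty,-1]\subset\sigma(L_e)$ the function $F$ is of no use, and we argue directly: an $L^2$ solution must decay
exponentially, and pairing it with $\Psi$ forces the nonlocal coefficient to vanish.

\begin{proof}[Proof of Theorem \ref{thm:class}(a)]
Let $p>1$, $\lambda\le-1$, $\zeta=-\kappa^2\le0$ with $\kappa\ge0$, and let $\phi\in H^2$ be even with
$(A-\zeta)\phi=c\,\psi_{\nu+1}$ for some constant $c$; every solution of \eqref{eq:nlep} is of this form. Then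
\[
\phi''+\kappa^2\phi=q,\qquad q=c\,\psi_{\nu+1}-V\phi ,
\]
and $q$ decays exponentially, since $\phi$ is bounded. On $x>0$,
\begin{equation}\label{eq:volt}
\phi(x)=(\text{a solution of }u''+\kappa^2u=0)+\int_x^\infty\frac{\sin\kappa(t-x)}\kappa\,q(t)\,dt
\end{equation}
(kernel $t-x$ if $\kappa=0$), and the integral and its derivative decay exponentially. No nonzero solution of
$u''+\kappa^2u=0$ is square integrable on $(0,\infty)$, so the first term vanishes, and $\phi,\phi'$ decay
exponentially. By Lemma~\ref{lem:bound} there are no boundary terms at infinity in Green's identity for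
$\phi$ and $\Psi(\cdot,\zeta)$, and it gives $c\,M_\zeta(\nu+1)=0$. As $M_\zeta(\nu+1)>0$ by
Lemma~\ref{lem:moments}(c), $c=0$. Now \eqref{eq:volt} yields
\[
|\phi(x)|\le\int_x^\infty(t-x)V(t)|\phi(t)|\,dt ,
\]
so $\sup_{[x,\infty)}|\phi|\le\frac12\sup_{[x,\infty)}|\phi|$ for large $x$. Hence $\phi=0$ for large $x$, and
$\phi\equiv0$ by uniqueness for the equation $\phi''+V\phi=\zeta\phi$.
\end{proof}

\subsection{The limit of \texorpdfstring{$F$}{F} at the edge of the continuous spectrum}

For $p>3$ we know from Section~\ref{sec:main} that $F$ increases on $(-1,\nu_0)$. It remains to find where it starts.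
The recursion \eqref{eq:ladder} gives one moment of the resolvent in closed form, and this moment is close to the one
in $F$.

\begin{proposition}\label{prop:edge}
Let $p>3$, i.e.\ $1<\nu<2$. Then $F(\lambda)\to\frac{p-1}p$ as $\lambda\downarrow-1$.
\end{proposition}

\begin{proof}
Put $\zeta=\mu^2$ with $0<\mu\le\frac12$, so $\mu\downarrow0$ as $\lambda\downarrow-1$. Let
$u_\mu=(A-\mu^2)^{-1}\psi_{\nu+1}$ and $m_\mu(s)=\int_{\mathbb R}\psi_su_\mu\,dx$, $s>0$. By \eqref{eq:F},
$F(\lambda)=\frac{2\nu}{B(\nu+1)}m_\mu(2)$. Pairing \eqref{eq:ladder} with $u_\mu$ gives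
\[
(s^2-\mu^2)\,m_\mu(s)+(\nu-s)(\nu+s+1)\,m_\mu(s+2)=\int_{\mathbb R}\psi_s\psi_{\nu+1}\,dx=B(s+\nu+1).
\]
At $s=\mu$ the first term drops out, and we obtain a value of $m_\mu$ without computing the resolvent:
\begin{equation}\label{eq:mmu}
m_\mu(2+\mu)=\frac{B(\nu+1+\mu)}{(\nu-\mu)(\nu+1+\mu)}\ \longrightarrow\ \frac{B(\nu+1)}{\nu(\nu+1)}
\qquad(\mu\downarrow0).
\end{equation}
We want $m_\mu(2)$ instead, and must show that the difference is negligible; a bound on $u_\mu$ in $L^2$, uniform
in $\mu$, is not available for this.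

\emph{A bound on $\rho$ near $0$.} By \eqref{eq:pairing},
\[
m_\mu(2+\mu)=\frac12\int\frac{M_E(2+\mu)\,M_E(\nu+1)}{E-\mu^2}\,d\rho(E),
\]
which is bounded as $\mu\downarrow0$ by \eqref{eq:mmu}. So is the contribution of the only positive point
$E=\nu^2$ of $\sigma(A)$, where $M_{\nu^2}(2+\mu)=B(\nu+2+\mu)$. On $E\le0$ the integrand is negative, since
$2+\mu>\nu$ and $\nu+1>\nu$ (Lemma~\ref{lem:moments}(c)). By Lemma~\ref{lem:bound}, continuity of $\Psi(x,E)$ in $E$ and
dominated convergence (dominating function $C(1+|x|)\psi_2$), $M_E(s)$ is continuous in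
$(E,s)\in[-1,0]\times[2,3]$. It is positive there because $2>\nu$, so it is bounded below by a positive constant; this
is where $p>3$, not just $p\ge3$, is used. Both $2+\mu$ and $\nu+1$ lie in $[2,3]$. Hence
\begin{equation}\label{eq:rhobound}
\int_{[-1,0]}\frac{d\rho(E)}{|E|+\mu^2}\le C'\qquad\text{for all small }\mu>0 .
\end{equation}

\emph{The difference.} Split
\[
m_\mu(2)-m_\mu(2+\mu)=\frac12\int\frac{\bigl(M_E(2)-M_E(2+\mu)\bigr)M_E(\nu+1)}{E-\mu^2}\,d\rho(E)
\]
into three parts. The part from $E=\nu^2$ is a bounded multiple of $B(\nu+2)-B(\nu+2+\mu)\to0$. On $E<-1$ we have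
$|E-\mu^2|\ge1$, and by Cauchy--Schwarz and Parseval this part is at most
$\|\psi_2-\psi_{2+\mu}\|_{L^2(\mathbb R)}\|\psi_{\nu+1}\|_{L^2(\mathbb R)}\to0$ in absolute value. On $[-1,0]$ it is, by
\eqref{eq:rhobound} and boundedness of $M_E(\nu+1)$, at most a constant times
$\sup_{E\in[-1,0]}|M_E(2)-M_E(2+\mu)|$, which tends to $0$ by uniform continuity.

So $m_\mu(2)$ has the same limit as $m_\mu(2+\mu)$ in \eqref{eq:mmu}, and
$F(\lambda)\to\frac{2\nu}{B(\nu+1)}\cdot\frac{B(\nu+1)}{\nu(\nu+1)}=\frac2{\nu+1}=\frac{p-1}p$.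
\end{proof}

\begin{remark}
The hypothesis $p>3$ cannot be relaxed to $p\ge3$: for $p=3$ we find below $F(\lambda)=\frac3{3-\lambda}$, whose limit
at $-1$ is $\frac34$ and not $\frac23$.
\end{remark}

\subsection{Part (b): \texorpdfstring{$p>3$}{p>3}}

\begin{proof}[Proof of Theorem \ref{thm:class}(b)]
By \eqref{eq:Nev}, $F$ takes no real value at a non-real point. So for $\gamma\ne0$, by Lemma~\ref{lem:red}, the
eigenvalues outside $(-\infty,-1]$ are the roots of $F=1/\gamma$ in $(-1,\infty)\setminus\{\nu_0\}$, and by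
part (a) there are no others. By \eqref{eq:Fprime} the function $F$ increases strictly
from $\frac{p-1}p$ to $+\infty$ on $(-1,\nu_0)$ (Proposition~\ref{prop:edge} and the pole \eqref{eq:pole}), and
from $-\infty$ to $0$ on $(\nu_0,\infty)$ (\eqref{eq:pole} and \eqref{eq:decay}). Consequently:
\begin{itemize}
\item for $0<\gamma<\frac p{p-1}$ there is exactly one root, in $(-1,\nu_0)$;
\item for $\gamma\ge\frac p{p-1}$ there is none;
\item for $\gamma<0$ there is exactly one root, in $(\nu_0,\infty)$;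
\item for $\gamma=0$ the only eigenvalue is $\nu_0$, that of $L_e$ outside $(-\infty,-1]$.
\end{itemize}
As $\gamma$ increases through negative values, $1/\gamma$ decreases and $\lambda(\gamma)>\nu_0$ decreases; the same
holds on $(0,\frac p{p-1})$, where $\lambda(\gamma)<\nu_0$. With $\lambda(0)=\nu_0$ this shows that
$\lambda(\gamma)$ is strictly decreasing on $(-\infty,\frac p{p-1})$; its limit at the right end is $-1$, by
Proposition~\ref{prop:edge}. Finally $\lambda(1)=0$ by \eqref{eq:F0}.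

\emph{Simplicity.} For $\gamma=0$ this is the simplicity of $\nu_0$ for the self-adjoint operator $L_e$. For
$\gamma\ne0$ the eigenspace is spanned by $\phi=(L-\lambda)^{-1}w^p$ (Lemma~\ref{lem:red}). Put
$\ell(\cdot)=\gamma(p-1)\int w^{p-1}(\cdot)\big/\!\int w^p$, so that $\ell\bigl((L-\lambda)^{-1}w^p\bigr)=\gamma F(\lambda)=1$
and $\ell\bigl((L-\lambda)^{-2}w^p\bigr)=\gamma F'(\lambda)$. If there were a generalized eigenvector
$\chi$, with $(L-\lambda)\chi-\ell(\chi)w^p=\phi$, then applying $\ell\circ(L-\lambda)^{-1}$ would give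
\[
\ell(\chi)=\ell(\chi)\,\gamma F(\lambda)+\gamma F'(\lambda)=\ell(\chi)+\gamma F'(\lambda),
\]
so $F'(\lambda)=0$, contradicting \eqref{eq:Fprime}.
\end{proof}

\subsection{Part (c): \texorpdfstring{$p=3$}{p=3}}

\begin{proof}[Proof of Theorem \ref{thm:class}(c)]
Here $\nu=2$, so $\Sigma_-=0$ by Lemma~\ref{lem:moments}(c), and the only atom is $A_0=\Sigma(\mathbb R)=3$ by
\eqref{eq:mass}. Since $\nu^2-\zeta=4-(1+\lambda)$, $F(\lambda)=\frac3{3-\lambda}$ for
$\lambda\notin\sigma(L_e)=\{3\}\cup(-\infty,-1]$.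
For $\gamma\ne0$ the equation $F=1/\gamma$ has the only candidate $\lambda=3(1-\gamma)$, in
agreement with Section~\ref{sec:p3}, and $\nu_0=3$ is not an eigenvalue by Lemma~\ref{lem:red}(b); for $\gamma=0$ the
only eigenvalue outside $(-\infty,-1]$ is $\nu_0=3$, given by the same formula. The
candidate is an eigenvalue outside $(-\infty,-1]$ if and only if $3(1-\gamma)>-1$, i.e.\ $\gamma<\frac43$. By part (a)
there are no other eigenvalues.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}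
\emph{A Nonlocal Eigenvalue Problem And The Stability Of Spikes For Reaction-Diffusion Systems With Fractional
Reaction Rates},
\texttt{https://secure.math.ubc.ca/\string~jcwei/nonlocalgeneralp.pdf}.

\bibitem{CL}
Coddington and Levinson, \emph{Theory of Ordinary Differential Equations}, Ch.~9, \S3.

\end{thebibliography}

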